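# Global solutions of the cubic heat equation with one free boundary value

## 1. Bumps on a doubled interval

Fix $L>0$, put $\ell:=2L$ and $X:=H^1_0(0,\ell)$ with norm $\|v\|_X=\|v_x\|_2$. Here $\|\cdot\|_p$ is the norm of $L^p(0,\ell)$, and $(\cdot,\cdot)$ is the inner product of $L^2(0,\ell)$.

The proof turns on a family of initial data. Suppose that a function $h\in X$ is given which vanishes on $[\frac32L,\ell]$. For $n\ge1$ cut the remaining quarter $[\frac32L,2L]$ into the $n$ cells
$$J_k=\Big(\tfrac32L+\tfrac{(k-1)L}{2n},\ \tfrac32L+\tfrac{kL}{2n}\Big),\qquad k=1,\dots,n .$$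
Fix once and for all a bump $\psi\in H^1_0(0,1)$, positive on $(0,1)$, for instance $\psi(x)=\sin\pi x$. Let $\psi_k$ be its copy rescaled to $J_k$ and extended by zero. By scaling, $\int\psi_k'^2=B_n:=c_1n$ and $\int\psi_k^4=B_n':=c_2/n$, with $c_1,c_2>0$ independent of $n$ and $k$. The family is
$$u_{s,\theta}=s\,h+\sum_{k=1}^n\theta_k\psi_k,\qquad s\in\mathbb R,\ \theta\in\mathbb R^n. \tag{1}$$
Each $u_{s,\theta}$ serves as initial value for the Dirichlet problem on the doubled interval,
$$u_t=u_{xx}+u^3,\qquad u(t,0)=u(t,\ell)=0,\qquad u(0)=u_0\in X. \tag{2}$$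
Let $\mathcal G\subset X$ be the set of $u_0$ whose solution exists for all $t\ge0$ (a *global* solution), and put
$$\mathcal K_n=\{(s,\theta)\in[0,1]\times\mathbb R^n:\ u_{s,\theta}\in\mathcal G\},\qquad \bar s_n=\max\{s:\ (s,\theta)\in\mathcal K_n\text{ for some }\theta\}. \tag{3}$$
(The maximum exists; see Section 6.) The left part $sh$ can only be scaled, while the amplitudes $\theta_k$ are ours to choose. We want $\bar s_n=1$ for some $n$.

This is what the family is for. For $T>0$ let
$$Y_T:=\{y:(0,T)\times(0,L)\to\mathbb R;\ y\in L^2((0,T);H^2(0,L)),\ y_t\in L^2((0,T)\times(0,L))\}$$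
and consider
$$y_t-y_{xx}=y^3,\quad (t,x)\in(0,T)\times(0,L), \tag{4}$$
$$y(0,x)=y^0(x),\quad x\in(0,L), \tag{5}$$
$$y(t,0)=0,\quad t\in(0,T). \tag{6}$$
With the further condition $y(t,L)=0$, solutions blow up for numerous $y^0\in H^1_0(0,L)$. In (4)–(6) nothing is imposed at $x=L$, so the value $y(t,L)$ is at our disposal. The question, posed in "Control and Nonlinearity" (https://github.com/ceciledellavalle/phd), is whether one can always use this freedom to avoid blow-up on $(0,T)$. The answer is yes.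

**Theorem 1.** Let $L>0$, $y^0\in H^1(0,L)$, $y^0(0)=0$. There is $y:(0,\infty)\times(0,L)\to\mathbb R$ whose restriction to $(0,T)\times(0,L)$ belongs to $Y_T$ and satisfies (4), (5), (6) for every $T>0$. Moreover, for every sufficiently small $\tau>0$, $y$ can be chosen so that $y|_{t>\tau}$ is the restriction to $(0,L)$ of a global bounded solution of the cubic heat equation on $(0,2L)$ with homogeneous Dirichlet conditions at $0$ and $2L$.

In particular a solution $y\in Y_T$ of (4)–(6) exists for every $L>0$, every $T>0$ and every $y^0\in H^1(0,L)$ with $y^0(0)=0$. Only existence is claimed; nothing is said about reaching a prescribed final state.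

**The choice of $h$.** If $y^0\equiv0$, take $y\equiv0$. Otherwise extend $y^0$ to an element of $X$, linearly on $[L,2L]$ with value $0$ at $2L$. Let $u$ be the solution of (2) from this element, and let $\tau>0$ be smaller than its existence time. Sections 2 and 4 recall that $u(\tau)\not\equiv0$ and that $u(\tau)$ has finitely many zeros. Put
$$h:=\chi\,u(\tau),\qquad \chi=1\text{ on }[0,L],\quad \chi\text{ linear from }1\text{ to }0\text{ on }[L,\tfrac32L],\quad \chi=0\text{ beyond}. \tag{7}$$
Then $h\in X$, $h=u(\tau)$ on $[0,L]$, and $h\not\equiv0$. Also $K:=\max|h|>0$, and the number $z_0$ of sign changes of $h$ is finite because $\chi\ge0$. This $h$ is fixed from now on.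

**Proposition 2.** There are $n\ge1$ and $\theta\in\mathbb R^n$ with $u_{1,\theta}\in\mathcal G$.

**Proposition 2 implies Theorem 1.** Let $y=u$ on $(0,\tau)\times(0,L)$. For $t>\tau$ let $y(t)$ be the restriction to $(0,L)$ of the solution of (2) that starts from $u_{1,\theta}$ at time $\tau$. On $(0,L)$ both pieces equal $u(\tau)$ at $t=\tau$. Both are continuous in time with values in $H^1(0,L)$, and both have $L^2(H^2)\cap H^1(L^2)$ regularity on bounded time intervals. Hence the glued function has a time derivative in $L^2$ with no jump part, and $y\in Y_T$ for all $T$. It satisfies (4), (5), (6), and the second piece is bounded by Lemma 2.2 below.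

The remaining sections prove Proposition 2. The plan is a proof by contradiction. If $\bar s_n<1$ for every $n$, then the extremal solutions keep at least $n$ sign changes for all times. As $n\to\infty$ their rescaled local wave number solves a heat equation on a circle, vanishes on an open set, and has a positive integral.

## 2. Energy and the set of global data

**Local solutions.** $X$ embeds in $C[0,\ell]$ and is an algebra, so $u\mapsto u^3$ is smooth on $X$, and $e^{t\partial_{xx}}$ is a bounded semigroup on $X$. Picard iteration in the Duhamel formula gives a $C^1$ local semiflow $\Phi^t$ on $X$, and $D\Phi^t(u_0)v$ is the solution at time $t$ of $w_t=w_{xx}+3u^2w$, $w(0)=v$. Locally in time, solutions lie in $C(X)\cap L^2(H^2)\cap H^1(L^2)$. Since $\|u^3\|_X\le3\|u\|_\infty^2\|u\|_X$, Gronwall's lemma shows that a solution is global iff it is bounded in $L^\infty$ on bounded time intervals. The odd $2\ell$-periodic extension of a solution in $x$ solves the same equation on the circle $\mathbb T:=\mathbb R/2\ell\mathbb Z$,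 so $u$ is smooth on $[0,\ell]$ for $t>0$.

We use the comparison principle freely. Comparison with the ODE $k'=k^3$ gives
$$\|u(t)\|_\infty\le(\|u_0\|_\infty^{-2}-2t)^{-1/2}, \tag{8}$$
so the sup norm at most doubles during a time $\frac38\|u_0\|_\infty^{-2}$. For $v\in X$ we have $\|v\|_\infty^2\le\|v\|_2\|v_x\|_2$, since $v(x)^2$ equals both $2\int_0^xvv'$ and $-2\int_x^\ell vv'$.

**Energy.** Let $E(u)=\int_0^\ell(\frac12u_x^2-\frac14u^4)\,dx$. Along solutions $\frac{d}{dt}E(u(t))=-\|u_t\|_2^2$. Testing (2) with $u$,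
$$\tfrac12\tfrac d{dt}\|u\|_2^2=(u,u_t)=-\|u_x\|_2^2+\|u\|_4^4=-2E(u)+\tfrac12\|u\|_4^4\ \ge\ -2E(u)+\tfrac1{2\ell}\|u\|_2^4. \tag{9}$$

**Lemma 2.1.** For a global solution with $E_0:=E(u_0)$ and all $t\ge0$:
$$E(u(t))\ge0,\qquad \int_0^\infty\|u_t\|_2^2\,dt\le E_0,\qquad \|u(t)\|_2^4\le4\ell E_0. \tag{10}$$

*Proof.* Let $g=\|u\|_2^2$, so $g'\ge-4E+g^2/\ell$ by (9). If $E(u(t'))<0$ for some $t'$, then $E\le E(u(t'))$ afterwards, so $g'\ge4|E(u(t'))|+g^2/\ell$ and $g$ blows up in finite time. If $g(t')^2>4\ell E_0$, then $g'\ge(g^2-4\ell E_0)/\ell>0$ from $t'$ on, and again $g$ blows up. The second claim is $\int_0^t\|u_t\|_2^2=E_0-E(u(t))\le E_0$. $\square$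

**Lemma 2.2 (uniform bound).** If $u_0\in\mathcal G$, then $\sup_{t\ge0}\|u(t)\|_\infty\le C(\|u_0\|_X)$ with $C(\cdot)$ nondecreasing.

*Proof.* Let $\|u_0\|_X\le R$; constants depend on $R$ and $\ell$ only. Note $E_0\le\frac12R^2$. From (9), $\frac12\|u\|_4^4=(u,u_t)+2E$, hence
$$\|u_x\|_2^2=2E+\tfrac12\|u\|_4^4=4E+(u,u_t)\le4E_0+\|u\|_2\|u_t\|_2. \tag{11}$$
Each time interval of length $\delta$ contains a time with $\|u_t\|_2^2\le E_0/\delta$. There (10) and (11) give $\|u_x\|_2\le C(1+\delta^{-1/4})$ and $\|u\|_\infty^2\le\|u\|_2\|u_x\|_2\le C(1+\delta^{-1/4})$. From that time the sup norm at most doubles during a time at least $c(1+\delta^{-1/4})^{-1}$, which is $\ge2\delta$ if $\delta$ is small. For $t\in[k\delta,(k+1)\delta)$, $k\ge1$, there is a good time in $[(k-1)\delta,k\delta]$, at distance at most $2\delta$ from $t$. So $u$ is bounded for $t\ge\delta$. Choosing also $\delta\le\frac38\|u_0\|_\infty^{-2}$, which can be ensured through $R$, (8) bounds $u$ by $2\|u_0\|_\infty$ for $t\le\delta$.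 The final bound depends on $R$ only, and the best bound for the ball of radius $R$ is nondecreasing in $R$. $\square$

**Lemma 2.3.** $\mathcal G$ is closed in $X$.

*Proof.* Let $\mathcal G\ni u_0^k\to u_0$. By Lemma 2.2 all the solutions $u^k$ are bounded by one constant. By continuous dependence the solution from $u_0$ is bounded by the same constant on its interval of existence, hence is global. $\square$

## 3. The profile $S$, the equilibria and their unstable directions

Let $S$ solve
$$S''=-S^3,\quad S(0)=0,\quad S'(0)=1/\sqrt2,\qquad\text{so}\qquad 2S'^2+S^4=1. \tag{12}$$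
$S$ is periodic. Let $\varpi>0$ be its half-period: $S(x+\varpi)=-S(x)$ and $S>0$ on $(0,\varpi)$. For each $a>0$ the function $aS(ax)$ solves $v''+v^3=0$, and every solution with $v(0)=0$ is $0$ or $\pm aS(ax)$ for some $a>0$, since $v'(0)$ determines it. Hence the equilibria of (2) are $0$ and $\pm\varphi_j$, where
$$\varphi_j(x)=a_jS(a_jx),\qquad a_j=\frac{j\varpi}\ell,\qquad j\ge1. \tag{13}$$
$\varphi_j$ has $j-1$ zeros in $(0,\ell)$, and all its zeros in $[0,\ell]$ are simple. Since $\|\varphi_j\|_X^2=a_j^3\int_0^{j\varpi}S'^2$ is a constant times $j^4$, only finitely many equilibria lie in a bounded set, so equilibria are isolated in $X$.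

**Lemma 3.1.** Every global solution converges to one equilibrium in $X$ and in $C^1[0,\ell]$. The set $\mathcal D$ of data whose solution is global and tends to $0$ is open in $X$.

*Proof.* A global solution is bounded in $L^\infty$ by Lemma 2.2. On $\mathbb T$ write Duhamel's formula on time intervals of length $1$. Since $\|e^{s\partial_{xx}}v\|_{C^{1,1/2}}\le Cs^{-3/4}\|v\|_\infty$ for $0<s\le1$ and $s^{-3/4}$ is integrable, $u$ is bounded in $C^{1,1/2}$ for $t\ge1$. So the orbit is precompact in $C^1$ and in $X$. Its $\omega$-limit set is nonempty, connected and invariant. $E$ is constant on it, and since $\frac{d}{dt}E=-\|u_t\|_2^2$ it consists of equilibria. Being connected, it is a single equilibrium. This gives convergence in $X$, and in $C^1$ by precompactness there.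

For $\mathcal D$: for $t>0$,
$$\tfrac12\tfrac d{dt}\|u_x\|_2^2=-\|u_{xx}\|_2^2+3\int u^2u_x^2\le-\Big(\frac{\pi^2}{\ell^2}-3\|u\|_\infty^2\Big)\|u_x\|_2^2 ,$$
because $\|u_{xx}\|_2\ge\frac\pi\ell\|u_x\|_2$ on $H^2\cap H^1_0$. As $\|u\|_\infty\le C\|u_x\|_2$, a small $\|u_0\|_X$ decays exponentially. So $\mathcal D$ contains a neighborhood of $0$, and it is open by continuous dependence. $\square$

**Lemma 3.2.** The operator $A_j=\partial_{xx}+3\varphi_j^2$ with Dirichlet conditions has exactly $j$ positive eigenvalues, and $0$ is not an eigenvalue.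

*Proof.* Differentiating $aS(ax)$ in $a$ at $a=a_j$ produces $v=S(a_jx)+a_jxS'(a_jx)$, which solves $v''+3\varphi_j^2v=0$, $v(0)=0$, $v'(0)\ne0$, $v(\ell)=j\varpi S'(j\varpi)\ne0$. Put $\vartheta=a_jx$ and look at $(i\varpi,(i+1)\varpi)$, $0\le i\le j-1$, say with $S>0$ there. On the half where $S'\ge0$ we have $v=S+\vartheta S'>0$. On the second half $\frac{dv}{d\vartheta}=2S'-\vartheta S^3<0$, and $v=\vartheta S'<0$ at the right end. So there is exactly one zero in this open interval. At $\vartheta=i\varpi$, $i\ge1$, $v=\vartheta S'\ne0$. Thus $v$ has exactly $j$ zeros in $(0,\ell)$. By Sturm oscillation theory this number is the number of positive eigenvalues, and $0$ is not an eigenvalue as $v(\ell)\ne0$. $\square$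

Denote the eigenvalues of $A_j$ by $\mu_0>\mu_1>\cdots$, with normalized eigenfunctions $e_k$. By Sturm theory $e_k$ has exactly $k$ zeros in $(0,\ell)$, and all zeros in $[0,\ell]$ are simple. So $\mu_{j-1}>0>\mu_j$. By the min-max principle,
$$-\frac{\pi^2(k+1)^2}{\ell^2}\le\mu_k\le-\frac{\pi^2(k+1)^2}{\ell^2}+3\|\varphi_j\|_\infty^2, \tag{14}$$
so the gaps satisfy $\mu_k-\mu_{k+1}\ge\pi^2(2k+3)/\ell^2-3\|\varphi_j\|_\infty^2\to\infty$.

**Three cases by hand.** First, without a control there is blow-up. The analogue of (9) on $(0,L)$ shows that data in $H^1_0(0,L)$ with negative energy blow up under $y(t,0)=y(t,L)=0$. For $y^0=\lambda\sin(\pi x/L)$ the energy is $\lambda^2\big(\frac{\pi^2}{4L}-\frac{3L\lambda^2}{32}\big)$, negative iff $\lambda^2>\frac{8\pi^2}{3L^2}$.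

Second, some arbitrarily large data are harmless once $x=L$ is free. If $y^0(x)=aS(ax)$ on $(0,L)$ with any $a>0$, then $y(t,x)=aS(ax)$ answers the question, with constant boundary value $aS(aL)$.

Third, moderate data are handled by reflection. Suppose $0\le y^0\le\lambda\varphi_1$ on $[0,L]$ with $\lambda<1$. The even reflection of $y^0$ about $L$ lies in $X$ and lies between $0$ and $\lambda\varphi_1$, because $\varphi_1$ is symmetric about $L$. Since $(\lambda\varphi_1)''+(\lambda\varphi_1)^3=\lambda(\lambda^2-1)\varphi_1^3\le0$, comparison keeps the solution of (2) between $0$ and $\lambda\varphi_1$. It is global, and its restriction to $(0,L)$ answers the question.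

## 4. Sign changes

**Definition.** For $w\in C[0,\ell]$ with $w(0)=w(\ell)=0$, let $z(w)\in\{0,1,\dots,\infty\}$ be the supremum of those $m$ for which there are $q_0<\dots<q_m$ with $w(q_i)w(q_{i+1})<0$ for all $i<m$.

So $z(\varphi_j)=j-1$. A zero that is only touched does not count. If all zeros of a $C^1$ function $w$ in $[0,\ell]$ are simple, then $z(w)$ is the number of zeros in $(0,\ell)$, and $z$ is constant on a $C^1$ neighborhood of $w$ within functions vanishing at $0$ and $\ell$.

We apply $z$ to solutions of linear equations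
$$w_t=w_{xx}+qw,\qquad w(t,0)=w(t,\ell)=0, \tag{15}$$
with $w\in C([t_0,T_0];X)$, $q$ bounded, and $q,w$ smooth on $(t_0,T_0]\times[0,\ell]$. This covers solutions of (2) ($q=u^2$), differences of two solutions $u,v$ ($q=u^2+uv+v^2$), and linearizations ($q=3u^2$).

**Lemma 4.1 (backward uniqueness).** If $w(t_0)\ne0$, then $w(t)\ne0$ for all $t\in[t_0,T_0]$.

*Proof.* While $w\ne0$ let $\hat w=w/\|w\|_2$ and $\Lambda=(\hat w_{xx},\hat w)=-\|w_x\|_2^2/\|w\|_2^2$. Using $((\partial_{xx}-\Lambda)\hat w,\hat w)=0$,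
$$\Lambda'=2\|(\partial_{xx}-\Lambda)\hat w\|_2^2+2((\partial_{xx}-\Lambda)\hat w,q\hat w)\ge-\|q\|_\infty^2 .$$
So $\Lambda$ is bounded below on the bounded interval where $w\neq 0$. As $(\log\|w\|_2)'=\Lambda+(q\hat w,\hat w)\ge\Lambda-\|q\|_\infty$, the quantity $\log\|w\|_2$ is bounded below, and $w$ cannot reach $0$. $\square$

**Lemma 4.2 (nodal paths).** Let $w$ be as in (15) with $t_0=0$, let $0<\hat t\le T_0$ and $q_0<\dots<q_m$ in $(0,\ell)$ with $w(\hat t,q_i)\ne0$ of alternating signs $\sigma_i$. Let $\mathcal O_i$ be the component of $\{\sigma_iw>0\}\cap((0,\hat t]\times(0,\ell))$ containing $(\hat t,q_i)$.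

(a) For each $i$, $\overline{\mathcal O_i}$ contains a point $(0,r_i)$ with $\sigma_iw(0,r_i)>0$.

(b) For any choice of such points, $r_0<r_1<\dots<r_m$.

In particular $z(w(\hat t))\le z(w(0))$.

*Proof of (a).* This is a maximum principle on $\mathcal O_i$. Suppose there is no such point. On the compact set $\overline{\mathcal O_i}$ we have $\sigma_iw\ge0$, and then $\sigma_iw=0$ wherever $t=0$ or $x\in\{0,\ell\}$. Let $v=e^{-ct}\sigma_iw$ with $c>\sup|q|$. Its maximum over $\overline{\mathcal O_i}$ is positive, hence attained at a point of $(0,\hat t]\times(0,\ell)$ where $\sigma_iw>0$. A connected neighborhood of this point in $(0,\hat t]\times(0,\ell)$ lies in $\{\sigma_iw>0\}$ and meets $\mathcal O_i$, so it lies in $\mathcal O_i$. Hence $v_t\ge0\ge v_{xx}$ at the point, while $v_t-v_{xx}=(q-c)v<0$, a contradiction.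

*Proof of (b).* We turn the components into disjoint paths. A small half disc around $(0,r_i)$ in $\{t>0\}$ lies in $\{\sigma_iw>0\}$, is connected and meets $\mathcal O_i$, so it is contained in $\mathcal O_i$. As $\mathcal O_i$ is connected and relatively open in $(0,\hat t]\times(0,\ell)$, it is path connected. So a path joins $(\hat t,q_i)$ to $(0,r_i)$ on which $\sigma_iw>0$ and which meets $t=0$ only at its end. Prolong it by the segments $[\hat t,\hat t+1]\times\{q_i\}$ and $[-1,0]\times\{r_i\}$. Neighboring paths are disjoint: for $t\in[0,\hat t]$ they carry opposite signs of $w$, and $q_i\ne q_{i+1}$, $r_i\ne r_{i+1}$. In the rectangle $[-1,\hat t+1]\times[0,\ell]$ they meet the boundary only at their endpoints, on the edges $t=\hat t+1$ and $t=-1$. If $r_i>r_{i+1}$, the endpoints of the two paths would interlace on the boundary of the rectangle, and the paths would intersect. So $r_i<r_{i+1}$. $\square$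

Hence $t\mapsto z(w(t))$ is nonincreasing on $[t_0,T_0]$. We also use a theorem of Angenent (*The zero set of a solution of a parabolic equation*, J. reine angew. Math. 390 (1988)).

**Theorem 4.3 (Angenent).** If $w\not\equiv0$ is as in (15), then for each $t>t_0$ the number of zeros of $w(t,\cdot)$ in $[0,\ell]$ is finite and nonincreasing in $t$. If $w(t_*,\cdot)$ has a multiple zero in $[0,\ell]$, $t_*>t_0$, then this number is strictly smaller for $t>t_*$ than for $t<t_*$.

*Example.* On $(0,\pi)$ with $q=0$ let $0<c<2$ and $w=e^{-4t}\sin2x+ce^{-t}\sin x=\sin x\,(2e^{-4t}\cos x+ce^{-t})$. The interior zero is at $\cos x=-\frac c2e^{3t}$, so there are three zeros in $[0,\pi]$ until $e^{3t_*}=2/c$. At $t_*$ the function is $2e^{-4t_*}\sin x\,(1+\cos x)$, with a triple zero at $x=\pi$, and afterwards there are two zeros. So a drop can occur at the boundary.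

Lemma 4.1 and Theorem 4.3 give the two facts used in (7): $u(\tau)\not\equiv0$, and it has finitely many zeros.

## 5. Solutions near nonzero equilibria, and small supports

**Lemma 5.1.** Let $y$ be a global solution of (2) with $y\to\pm\varphi_j$, $j\ge1$. Let $w\not\equiv0$ solve $w_t=w_{xx}+3y^2w$ (Dirichlet) on $[t_0,\infty)$, $w(t_0)\in X$, and be bounded in $L^2$. Then $z(w(t))\ge j$ for all $t\ge t_0$.

*Proof.* We show that $w$ aligns with an eigenfunction, which boundedness forces to be a stable one. By Lemma 4.1, $w(t)\ne0$ for all $t$. Let $A=A_j$, $\varepsilon(t)=\|3y(t)^2-3\varphi_j^2\|_\infty\to0$, $\hat w=w/\|w\|_2$, $\Lambda=(A\hat w,\hat w)\le\mu_0$. Then $w_t=Aw+r$ with $\|r\|_2\le\varepsilon\|w\|_2$. Since $((A-\Lambda)\hat w,\hat w)=0$,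
$$\Lambda'=2\|(A-\Lambda)\hat w\|_2^2+2\Big((A-\Lambda)\hat w,\frac r{\|w\|_2}\Big)\ge\|(A-\Lambda)\hat w\|_2^2-\varepsilon^2\ge\mathrm{dist}(\Lambda,\sigma(A))^2-\varepsilon^2. \tag{16}$$

**Step 1: $\Lambda$ has a limit in $[-\infty,\mu_0]$.** For $c\notin\sigma(A)$, once $\varepsilon<\mathrm{dist}(c,\sigma(A))$ from some time on, (16) gives $\Lambda'>0$ whenever $\Lambda=c$, so $\Lambda$ crosses $c$ only upward. If $\liminf\Lambda<\limsup\Lambda$, some $c\notin\sigma(A)$ strictly between would be crossed infinitely often in both directions.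

**Step 2: the limit is not $-\infty$.** The gaps of $\sigma(A)$ are positive and tend to $\infty$ by (14), so they are $\ge g$ for some $g>0$. Let $t'$ be such that $\varepsilon<g/4$ on $[t',\infty)$, and choose $k$ with $c_k:=\frac12(\mu_k+\mu_{k+1})<\Lambda(t')$. As $\mathrm{dist}(c_k,\sigma(A))\ge g/2$, $\Lambda>c_k$ on $[t',\infty)$.

**Step 3: the limit is an eigenvalue, and $\hat w$ aligns with it.** A finite limit outside $\sigma(A)$ is impossible, since by (16) $\Lambda'$ would eventually be bounded below by a positive constant. So $\Lambda\to\mu_k$ for some $k$. By (16), $\int_t^{t+1}\|(A-\Lambda)\hat w\|_2^2\le\Lambda(t+1)-\Lambda(t)+\int_t^{t+1}\varepsilon^2\to0$. So along some $t_m\to\infty$ we have $(A-\mu_k)\hat w(t_m)\to0$ in $L^2$. As $A-\mu_k$ is boundedly invertible on $e_k^\perp$ from $L^2$ to $H^2$, the component of $\hat w(t_m)$ in $e_k^\perp$ tends to $0$ in $H^2$. Along a subsequence $\hat w(t_m)\to\pm e_k$ in $H^2\subset C^1$. All zeros of $e_k$ in $[0,\ell]$ are simple, so $z(w(t_m))=k$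 for large $m$.

**Step 4: $k\ge j$.** We have $(\log\|w\|_2)'=\Lambda+O(\varepsilon)\to\mu_k$. Boundedness of $w$ gives $\mu_k\le0$, so $\mu_k<0$ by Lemma 3.2, and $k\ge j$. Since $z$ is nonincreasing, $z(w(t))\ge k\ge j$ for all $t\ge t_0$. $\square$

**Lemma 5.2.** Let $y$ be a global solution with $y\to\pm\varphi_j$, $j\ge1$. If $g\in\mathcal D$, then $z(y(t)-g)\ge j-1$ for all $t\ge0$. This holds in particular for $g=0$ and for $g=\lambda\varphi_M$, $0<\lambda<1$, $M\ge1$.

*Proof.* Let $u$ be the solution from $g$. The difference $\sigma\mapsto y(t+\sigma)-u(\sigma)$ satisfies an equation (15) and tends to $\pm\varphi_j$ in $C^1$ by Lemma 3.1. So its zero number is $j-1$ for large $\sigma$, hence at least $j-1$ at $\sigma=0$.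

To see $\lambda\varphi_M\in\mathcal D$, look at one nodal cell of $\varphi_M$. There $\mathsf p=\lambda|\varphi_M|$ satisfies $\mathsf p''+\mathsf p^3=\lambda(\lambda^2-1)|\varphi_M|^3<0$. By comparison the Dirichlet solution on the cell starting from $\mathsf p$ stays between $0$ and $\mathsf p$. It is global and, by Lemma 3.1 on the cell, converges to an equilibrium between $0$ and $\lambda|\varphi_M|$. The only nonnegative equilibria on the cell are $0$ and $|\varphi_M|$, so the limit is $0$. Odd reflections across the nodes give the solution of (2) with datum $\lambda\varphi_M$, which tends to $0$. $\square$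

Thus $\mathcal D$, although open around $0$, contains arbitrarily large functions, provided they oscillate or, as we see next, have small support.

**Lemma 5.3.** For $K>0$ there is $x_0=x_0(K,\ell)\in(0,L)$ such that every Lipschitz $b$ with $b(0)=0$, $0\le b\le3K\mathbf 1_{[0,x_0]}$, satisfies $\pm b\in\mathcal D$.

*Proof.* Let $u$ start from $b$. By (8), $0\le u\le6K$ for $t\le t_2:=1/(24K^2)$. So $u_t\le u_{xx}+36K^2u$ and $u(t_2)\le e^{36K^2t_2}e^{t_2\partial_{xx}}b$. By $|\sin k\vartheta|\le k\sin\vartheta$ on $[0,\pi]$, the Dirichlet heat kernel satisfies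
$$\frac2\ell\sum_{k\ge1}e^{-k^2\pi^2t_2/\ell^2}\sin\frac{k\pi x}\ell\sin\frac{k\pi\xi}\ell\le C_1\sin\frac{\pi x}\ell .$$
As $\int b\le3Kx_0$, we get $0\le u(t_2)\le C_2x_0\sin(\pi x/\ell)$ with $C_2=C_2(K,\ell)$. This is $\le\frac12\varphi_1$ if $x_0$ is small, because $\varphi_1>0$ on $(0,\ell)$ with nonzero slopes at both ends. By comparison with the solution from $\frac12\varphi_1\in\mathcal D$ (Lemma 5.2), $u$ is global and tends to $0$ uniformly. By Lemma 3.1 its limit in $X$ is $0$. So $b\in\mathcal D$, and $-b\in\mathcal D$ by oddness. $\square$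

## 6. Continuation in $s$ with $n$ parameters

The set $\mathcal K_n$ in (3) is closed by Lemma 2.3 and contains $(0,0)$. It is bounded: the supports of $h,\psi_1,\dots,\psi_n$ do not overlap, so on $\mathcal K_n$, by (10),
$$0\le E(u_{s,\theta})=E(sh)+\sum_{k=1}^n\Big(\tfrac12B_n\theta_k^2-\tfrac14B_n'\theta_k^4\Big). \tag{17}$$
For $s\in[0,1]$, $E(sh)\le\frac12\|h'\|_2^2$, each summand is bounded above, and it tends to $-\infty$ as $|\theta_k|\to\infty$. So $\bar s_n$ exists.

The natural first attempt is to fix $n$, start at $s=0$, $\theta=0$, and increase $s$, correcting $\theta$ so as to stay in $\mathcal G$. At an extremal point the solution converges to some equilibrium. If this is $0$, we can increase $s$, since $\mathcal D$ is open. If it is $\pm\varphi_j$, then staying global nearby amounts to $j$ equations, one for each unstable direction (Lemma 3.2), and we have $n$ unknowns $\theta_k$. The attempt works as long as $j\le n$, which is Lemma 6.1 below. It stops exactly when $j\ge n+1$, and for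 fixed $n$ this stop is real. The maximum of $\frac12B_n\theta^2-\frac14B_n'\theta^4$ is $B_n^2/(4B_n')=\frac{c_1^2}{4c_2}n^3$, so (17) shows that if $E(h)<-\frac{c_1^2}{4c_2}n^4$, then no $u_{1,\theta}$ is in $\mathcal G$. Hence $n$ must depend on $h$, and we study what happens if every $n$ gets stuck.

Assume for contradiction, from here to the end, that
$$\bar s_n<1\quad\text{for all }n\ge1. \tag{18}$$
Choose $(\bar s_n,\bar\theta)\in\mathcal K_n$, and let $y_n$ be the corresponding global solution.

**Lemma 6.1.** $y_n\to\pm\varphi_j$ for some $j=j_n\ge n+1$.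

*Proof.* **Step 1: the limit is not $0$.** If $y_n\to0$, then $u_{s,\bar\theta}\in\mathcal D\subset\mathcal G$ for $s$ slightly larger than $\bar s_n$, contradicting maximality. So $y:=y_n\to\varphi:=\pm\varphi_j$ with $j\ge1$. Suppose $j\le n$; we derive a contradiction. Put $A=A_j$, and let $P$ be the spectral projection on its $j$ positive modes.

**Step 2: $j$ scalar equations that guarantee staying near $y$.** Fix a number $M_0>\mu_0$ and use on $X$ the norm $|v|^2=((M_0-A)v,v)$. It is equivalent to $\|\cdot\|_X$, since $|v|^2\ge(M_0-\mu_0)\|v\|_2^2$ and $\|v_x\|_2^2\le|v|^2+3\|\varphi\|_\infty^2\|v\|_2^2$. With $\gamma=\min(\mu_{j-1},|\mu_j|)>0$, expansion in eigenfunctions gives for $t\ge0$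
$$|e^{tA}(1-P)v|\le e^{-\gamma t}|v|,\qquad |e^{-tA}Pv|\le e^{-\gamma t}|v| .$$
A function $y+\zeta$ solves the equation in (2) iff
$$\zeta_t=A\zeta+F(t,\zeta),\qquad F(t,\zeta)=3(y(t)^2-\varphi^2)\zeta+3y(t)\zeta^2+\zeta^3 .$$
For $t_0\ge1$ let $\mathcal B=C_b([t_0,\infty);X)$ with the sup norm, and for $\xi\in(1-P)X$, $\zeta\in\mathcal B$ put
$$\mathcal T(\xi,\zeta)(t)=e^{(t-t_0)A}\xi+\int_{t_0}^te^{(t-\sigma)A}(1-P)F(\sigma,\zeta(\sigma))\,d\sigma-\int_t^\infty e^{(t-\sigma)A}PF(\sigma,\zeta(\sigma))\,d\sigma. \tag{19}$$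
As $X$ is an algebra and $y$ is bounded in $X$, $\mathcal T$ maps into $\mathcal B$, is affine in $\xi$ and polynomial with bounded multilinear terms in $\zeta$, hence smooth. Moreover $\|D_\zeta\mathcal T(\xi,\zeta)\|\le\frac C\gamma(\eta+\|\zeta\|+\|\zeta\|^2)$ with $\eta=\sup_{t\ge t_0}|y(t)-\varphi|$ and $C$ independent of $t_0$. Fix $t_0$ large and $r_0>0$ small so that this is $\le\frac12$ for $\|\zeta\|\le r_0$. Since $\mathcal T(\xi,0)(t)=e^{(t-t_0)A}\xi$ has norm $\le|\xi|$, for $|\xi|\le r_0/2$ the map $\mathcal T(\xi,\cdot)$ is a $\frac12$-contraction of $\{\|\zeta\|\le r_0\}$ into itself. Its fixed point $\zeta_\xi$ satisfies $\|\zeta_\xi\|\le2|\xi|$, so it is interior to the ball for $|\xi|<r_0/2$, and by the implicit function theorem it is $C^1$ in $\xi$; $\zeta_0=0$. Applying $1-P$ to the fixed point equation gives Duhamel's formula for $(1-P)\zeta_\xi$ with initial value $\xi$. Applying $P$ and splitting $\int_t^\infty=\int_{t_0}^\infty-\int_{t_0}^t$ gives Duhamel's formula for $P\zeta_\xi$.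 So $\zeta_\xi$ is a mild solution of $\zeta_t=A\zeta+F$ with $(1-P)\zeta_\xi(t_0)=\xi$.

Put $\varsigma(\xi)=P\zeta_\xi(t_0)$ and, for $v\in X$ near $y(t_0)$,
$$m(v)=P(v-y(t_0))-\varsigma\big((1-P)(v-y(t_0))\big)\in PX\cong\mathbb R^j. \tag{20}$$
Then $m$ is $C^1$ and $m(y(t_0))=0$. If $m(v)=0$, then $v=y(t_0)+\zeta_\xi(t_0)$ with $\xi=(1-P)(v-y(t_0))$. So $\Phi^{t-t_0}v=y(t)+\zeta_\xi(t)$ is bounded in $X$, and $v\in\mathcal G$.

**Step 3: the kernel of $dm$.** We claim: if $dm(y(t_0))w_0=0$, then the solution of $w_t=w_{xx}+3y^2w$ with $w(t_0)=w_0$ is bounded in $X$ on $[t_0,\infty)$. Let $Z=D_\xi\zeta_\xi|_{\xi=0}[(1-P)w_0]\in\mathcal B$. Differentiating the fixed point equation at $\xi=0$, $\zeta_0=0$, $Z$ is a bounded mild solution of $Z_t=AZ+3(y^2-\varphi^2)Z=Z_{xx}+3y^2Z$ with $(1-P)Z(t_0)=(1-P)w_0$. Moreover $PZ(t_0)=D\varsigma(0)(1-P)w_0=Pw_0$, the last equality being $dm(y(t_0))w_0=0$. So $Z(t_0)=w_0$, and $Z$ is the solution in question.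

**Step 4: the parameters $\theta_1,\dots,\theta_j$ solve the $j$ equations.** Let $\mathcal M(s,\theta)=m(\Phi^{t_0}(u_{s,\theta}))$, which is $C^1$ near $(\bar s_n,\bar\theta)$ with $\mathcal M(\bar s_n,\bar\theta)=0$. Its derivative in $(\theta_1,\dots,\theta_j)$, available as $j\le n$, maps $\delta\in\mathbb R^j$ to $dm(y(t_0))w(t_0)$, where $w_t=w_{xx}+3y^2w$ and $w(0)=\sum_{k\le j}\delta_k\psi_k$. Suppose this vanishes and $\delta\ne0$. Then $w$ is bounded on $[t_0,\infty)$ by Step 3, and nontrivial by Lemma 4.1. Lemma 5.1 and monotonicity of $z$ give $z(w(0))\ge z(w(t_0))\ge j$. But $j$ bumps in a row have at most $j-1$ sign changes, so $z(w(0))\le j-1$, a contradiction. So the derivative is injective, hence an isomorphism $\mathbb R^j\to PX$. By the implicit function theorem, for $s\in(\bar s_n,1)$ close to $\bar s_n$ there is $\theta$ with $\mathcal M(s,\theta)=0$. Then $\Phi^{t_0}(u_{s,\theta})\in\mathcal G$ and so $u_{s,\theta}\in\mathcal G$, contradicting maximality of $\bar s_n$. Hence $j\ge n+1$.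 $\square$

The function $y_n(0)=\bar s_nh+\sum\bar\theta_k\psi_k$ has at most $z_0+n$ sign changes. Lemma 6.1, Lemma 5.2 and monotonicity of $z$ therefore give, for all $t\ge0$,
$$n\le z(y_n(t))\le n+z_0;\qquad z(y_n(t)-g)\ge n\quad\text{for all }g\in\mathcal D. \tag{21}$$

**Definition.** A time $t>0$ is exceptional for $n$ if $y_n(t)$ has a multiple zero in $[0,\ell]$.

By Theorem 4.3 exceptional times are discrete in $(0,\infty)$. At the other times all zeros are simple, and their number in $[0,\ell]$ is $z(y_n(t))+2\le n+z_0+2$. As the number drops strictly at each exceptional time, there are only finitely many of these for each $n$.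

## 7. A bound near $x=0$ that does not depend on $n$

The left part of the datum has size at most $K$. We show that for a definite time the solution does not feel the possibly huge bumps near $x=0$. Let $t_1=\frac3{8K^2}$, and let $x_0=x_0(K,\ell)$ be from Lemma 5.3.

**Lemma 7.1.** $|y_n|\le2K$ on $[0,t_1]\times[0,x_0]$ for all $n$.

*Proof.* Let $y=y_n$, and let $\hat t\in(0,t_1]$ be nonexceptional. By (21), $y(\hat t)$ has at least $n$ zeros in $(0,\ell)$. Let $\xi_1>\xi_2>\dots>\xi_n$ be the $n$ largest of them, all simple, and put $\xi_0:=\ell$.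

**Step A: $|y(\hat t,\cdot)|\le2K$ on $[0,\xi_n]$.** The purpose is to show that what lies left of the last $n$ zeros descends from $sh$, not from a bump. Let $\hat x<\xi_n$ with $y(\hat t,\hat x)>0$; the negative case follows by replacing $y$ with $-y$. Let $\mathcal O$ be the component of $\{y>0\}\cap((0,\hat t]\times(0,\ell))$ containing $(\hat t,\hat x)$.

(i) Suppose $\overline{\mathcal O}$ contains no point $(0,x)$ with $x\ge\frac32L$ and $y(0,x)>0$. Then $y\le K$ at all points of $\overline{\mathcal O}$ with $t=0$, since $y(0)=\bar s_nh$ on $[0,\frac32L]$. Let $k(t)=(K^{-2}-2t)^{-1/2}$, so $k'=k^3$ and $k\le2K$ on $[0,t_1]$. A positive maximum of $v=e^{-ct}(y-k)$ over $\overline{\mathcal O}$ would be at a point with $y>k>0$, hence with $t>0$ and $x\in(0,\ell)$. So the point is in $\mathcal O$, and there $v_t\ge0\ge v_{xx}$. But $v_t-v_{xx}=(y^2+yk+k^2-c)v<0$ for $c$ large, a contradiction. So $y\le k\le2K$ on $\mathcal O$.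

(ii) Otherwise $\overline{\mathcal O}$ contains $(0,r)$ with $y(0,r)>0$ and $r\in J_k$ for some $k$. As $y(\hat t)$ has at least $n$ zeros in $(\hat x,\ell)$, all simple, there are $q_0=\hat x<q_1<\dots<q_n<\ell$ at which $y(\hat t,\cdot)$ alternates in sign. Apply Lemma 4.2 with $r_0=r$: $y(0)$ alternates in sign at some $r=r_0<r_1<\dots<r_n$. So $y(0)$ has at least $n$ sign changes on $[r,\ell]$. But there $y(0)=\sum_{i\ge k}\bar\theta_i\psi_i$, which has at most $n-k\le n-1$ sign changes, a contradiction.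

**Step B: $\xi_n\ge x_0$.** The purpose is to show that the $n$ last zeros cannot crowd out the region $[0,x_0]$. Suppose $\xi_n<x_0$. Let $\epsilon_0=\pm1$ be the sign of $y(\hat t)$ on $(\xi_n,\xi_{n-1})$, let $\xi_n<\xi'<\min(\xi_{n-1},x_0)$, and put
$$b(x)=\min\big(Rx,\ 3K,\ R(\xi'-x)^+\big)$$
with $R$ so large that $b>|y(\hat t)|$ on $(0,\xi_n]$. This is possible since $|y(\hat t)|\le2K$ there by Step A, $y(\hat t)\in C^1$, $y(\hat t,0)=0$ and $\xi'>\xi_n$. Then $\epsilon_0(y(\hat t)+\epsilon_0b)=\epsilon_0y(\hat t)+b>0$ on $(0,\xi_{n-1})$. On $[\xi_{n-1},\ell]$ we have $b=0$, and $y(\hat t)$ has exactly $n-1$ zeros in $[\xi_{n-1},\ell)$, all simple. So $z(y(\hat t)+\epsilon_0b)=n-1$. As $-\epsilon_0b\in\mathcal D$ by Lemma 5.3, this contradicts (21).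

So $|y|\le2K$ on $[0,x_0]$ at nonexceptional times in $(0,t_1]$, hence at all times in $[0,t_1]$ by continuity. $\square$

## 8. The scale $n^4$ and an identity for the local energy

In Sections 8 and 9, $C$ denotes constants independent of $n$. Maximizing over each $\theta_k$ in (17),
$$E(y_n(0))\le\tfrac12\|h'\|_2^2+n\,\frac{B_n^2}{4B_n'}\le Cn^4 .$$
By (10), $\|y_n(t)\|_2\le Cn$ and $\int_0^\infty\|\partial_ty_n\|_2^2\le Cn^4$. From (9), $\|y\|_4^4=\frac d{dt}\|y\|_2^2+4E$, so $\int_0^{t_1}\|y_n\|_4^4\le Cn^2+4t_1Cn^4$. Also $\|y_x\|_2^2=2E+\frac12\|y\|_4^4$. With Cauchy–Schwarz for the products,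
$$\int_0^{t_1}\!\!\int_0^\ell(y_t^2+y_x^2+y^4)\,dx\,dt\le Cn^4,\qquad \int_0^{t_1}\!\!\int_0^\ell(|yy_x|+|yy_t|)\,dx\,dt\le Cn^3. \tag{22}$$
In mean square $y_t$ is of size at most $n^2$, whereas a wave of height and frequency of order $n$ has $y^3$ of order $n^3$. So on the scale $1/n$ one expects $y_n$ to look like a solution $aS(ax)$ of $v''+v^3=0$ with slowly varying $a$. For such a wave $\frac12v_x^2+\frac14v^4=\frac14a^4$ by (12), which suggests studying this quantity.

Extend $y_n$ oddly and $2\ell$-periodically in $x$ to a smooth solution on $(0,\infty)\times\mathbb T$. Let $H=\frac12y_x^2+\frac14y^4$ and $\mathcal L=\frac12y_x^2-\frac14y^4$. Using $y_{xx}=y_t-y^3$,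
$$H_x=y_x(y_{xx}+y^3)=y_xy_t,\qquad H_{xx}=(y_t-y^3)y_t+y_xy_{xt}=y_t^2+\mathcal L_t, \tag{23}$$
$$y^4-y_x^2=H-3\mathcal L=\tfrac12(y^2)_t-(yy_x)_x. \tag{24}$$
Solving (24) for $\mathcal L$ and inserting it in (23),
$$H_{xx}-\tfrac13H_t=y_t^2-\tfrac16(y^2)_{tt}+\tfrac13(yy_x)_{xt}. \tag{25}$$

## 9. The limit and the inequality $a_t\le3a_{xx}$

Let $Q=(0,t_1)\times\mathbb T$, $p_n=n^{-4}H$, $\omega_n=n^{-4}y_t^2$ (with $y=y_n$).

**Step 1: compactness of $(p_n)$ in $L^1(Q)$.** By (22), (23), $p_n$ and $\partial_xp_n=n^{-4}y_xy_t$ are bounded in $L^1(Q)$. Let $*\varrho_\epsilon$ denote mollification in $x$. Then $\|p_n-p_n*\varrho_\epsilon\|_{L^1(Q)}\le C\epsilon$. By (24),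
$$(p_n-3n^{-4}\mathcal L)*\varrho_\epsilon=n^{-4}\big[(yy_t)*\varrho_\epsilon-(yy_x)*\varrho_\epsilon'\big],$$
whose $L^1(Q)$ norm is $\le C_\epsilon/n$ by (22). Finally, for fixed $\epsilon$, $n^{-4}\mathcal L*\varrho_\epsilon$ is bounded in $W^{1,1}(Q)$: $|\mathcal L|\le H$ controls the function and its $x$-derivative, and by (23) $n^{-4}\mathcal L_t*\varrho_\epsilon=p_n*\varrho_\epsilon''-\omega_n*\varrho_\epsilon$ is bounded in $L^1(Q)$. So it is precompact in $L^1(Q)$. Thus for each $\epsilon$ the sequence $(p_n)$ is within $C\epsilon+C_\epsilon/n$ of a precompact sequence, so it is totally bounded in $L^1(Q)$. Along a subsequence, fixed from now on,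
$$p_n\to p\text{ in }L^1(Q),\qquad p_n(t)\to p(t)\text{ in }L^1(\mathbb T)\text{ for a.e. }t,\qquad \omega_n\rightharpoonup\omega,$$
with $\omega$ a finite nonnegative measure on $Q$. By (22), $n^{-4}y^2$ and $n^{-4}yy_x$ tend to $0$ in $L^1(Q)$, so (25) gives
$$p_{xx}-\tfrac13p_t=\omega\quad\text{in }\mathcal D'(Q). \tag{26}$$

**Step 2: a lower bound for $\omega$ in terms of $p$.** By (24) and (22), $n^{-4}(y_x^2-y^4)\to0$ in $\mathcal D'(Q)$, so $n^{-4}y_x^2=\frac43p_n+\frac13n^{-4}(y_x^2-y^4)\to\frac43p$. Also $n^{-4}y_xy_t=\partial_xp_n\to p_x$. For every $\beta\in\mathbb R$ we have $n^{-4}(y_t-\beta y_x)^2\ge0$, and in the limit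
$$\omega-2\beta p_x+\tfrac43\beta^2p\ge0\quad\text{in }\mathcal D'(Q). \tag{27}$$

**Step 3: the inequality for the fourth root.** Mollify $p,\omega$ in $(t,x)$ to $p^\epsilon,\omega^\epsilon$, on slightly shorter time intervals. Then (27) holds pointwise for all $\beta$, so $(p^\epsilon_x)^2\le\frac43p^\epsilon\omega^\epsilon$. With $\tilde p=p^\epsilon+\epsilon$ this yields $\omega^\epsilon\ge\frac34\tilde p_x^2/\tilde p$, and (26) gives $\tilde p_t=3\tilde p_{xx}-3\omega^\epsilon\le3\tilde p_{xx}-\frac94\tilde p_x^2/\tilde p$. For $\tilde a=(4\tilde p)^{1/4}$,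
$$3\tilde a_{xx}-\tilde a_t=\frac{4^{1/4}}4\,\tilde p^{-3/4}\Big[3\tilde p_{xx}-\tilde p_t-\frac94\frac{\tilde p_x^2}{\tilde p}\Big]\ge0 .$$
Let $\epsilon\to0$. Since $|r^{1/4}-s^{1/4}|^4\le|r-s|$ for $r,s\ge0$, $\tilde a$ converges in $L^4_{loc}$ to
$$a:=(4p)^{1/4}\in L^4(Q),\qquad\text{and}\qquad \nu:=3a_{xx}-a_t\ge0\ \text{ in }\mathcal D'(Q). \tag{28}$$
As $y$ is odd in $x$, $H$ is even, and so is $a$.

**Step 4: $a$ vanishes near $x=0$.** On $(0,t_1)\times(-x_0,x_0)$ we have $|y_n|\le2K$ by Lemma 7.1. Let $\chi_0\in C_c^\infty(-x_0,x_0)$ with $0\le\chi_0\le1$ and $\chi_0=1$ for $|x|\le x_0/2$. Testing the equation with $\chi_0^2y$,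
$$\tfrac12\tfrac d{dt}\int\chi_0^2y^2=-\int\chi_0^2y_x^2-2\int\chi_0\chi_0'yy_x+\int\chi_0^2y^4\le-\tfrac12\int\chi_0^2y_x^2+2\int\chi_0'^2y^2+\int\chi_0^2y^4 .$$
Integrating over $(0,t_1)$ bounds $\int_0^{t_1}\int_{|x|<x_0/2}y_x^2$ independently of $n$. Hence $p_n\to0$ in $L^1((0,t_1)\times(-\frac{x_0}2,\frac{x_0}2))$, and
$$a=0\quad\text{a.e. on }(0,t_1)\times\{|x|<x_0/2\}. \tag{29}$$

## 10. Counting zeros: $\int_0^\ell a(t,x)\,dx=\varpi$

For orientation, if $y_n$ were $\varphi_n$, then $H=\frac14a_n^4$, so $(4p_n)^{1/4}=a_n/n=\varpi/\ell$, and its integral over $(0,\ell)$ is $\varpi$. In general a wave of local amplitude $\rho$ has zeros at distance about $\varpi/\rho$, so $\int\rho\,dx\approx\varpi\times(\text{number of zeros})\approx\varpi n$ by (21). The difficulty is that zeros could hide where $\rho$ is much smaller than $n$. There we count instead the intersections of $y_n$ with a comparison wave, using the second half of (21).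

We use the Banach indicatrix (area) formula $\int\#\{x\in I:g(x)=\sigma\}\,d\sigma=\int_I|g'|\,dx$ for $C^1$ functions $g$. For $g=\sin$ on $[0,2\pi]$, both sides are $4$.

**Step 1: the choice of time.** Fix $t\in(0,t_1)$ nonexceptional for all $n$, with $p_n(t)\to p(t)$ in $L^1$ and $\liminf_nn^{-4}\int_0^\ell(y_t^2+y_x^2+y^4)(t)\,dx<\infty$. By Fatou's lemma and (22), a.e. $t$ qualifies. Pass to a subsequence (depending on $t$) along which $n^{-4}\int_0^\ell(y_t^2+y_x^2+y^4)(t)\,dx\le\Gamma$. Write $y=y_n(t,\cdot)$, $f=\partial_ty_n(t,\cdot)$. Then on $(0,\ell)$, using $H_x=y_xy_t$,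
$$y''=-y^3+f,\qquad\|f\|_2\le\Gamma^{1/2}n^2,\qquad n^{-4}\int_0^\ell|H_x|\,dx\le\Gamma. \tag{30}$$

**Step 2: polar coordinates adapted to $S$.** The purpose is to count zeros by an angle. Let $\rho=(4H)^{1/4}$, so $\rho^4=2y'^2+y^4>0$ on $[0,\ell]$, as $t$ is nonexceptional. Moreover $|y|\le\rho$ and $|y'|\le\rho^2/\sqrt2$. The point $(y/\rho,y'/\rho^2)$ lies on the closed curve $\{X^4+2Y^2=1\}$, which is regularly parametrized by $(S,S')$ with period $2\varpi$. So $y=\rho S(\Theta)$, $y'=\rho^2S'(\Theta)$ with $\Theta\in C^1[0,\ell]$, and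
$$\Theta'=\rho-\frac{S(\Theta)f}{\rho^2}. \tag{31}$$
Indeed, differentiating $y=\rho S$ gives $\rho'S=(\rho^2-\rho\Theta')S'$, and differentiating $y'=\rho^2S'$ gives $2\rho\rho'S'-\rho^2\Theta'S^3=-\rho^3S^3+f$. Multiply the second by $S$ and insert the first: $2\rho(\rho^2-\rho\Theta')S'^2-\rho^2\Theta'S^4=-\rho^3S^4+fS$. With $2S'^2+S^4=1$ this is $\rho^3-\rho^2\Theta'=fS$.

Zeros of $y$ are the points with $\Theta\in\varpi\mathbb Z$, and there $\Theta'=\rho>0$. So each level $k\varpi$ is crossed at most once, upward. On an open interval with endpoints $\alpha<\beta$ the number $N$ of zeros is therefore $\#\{k:\Theta(\alpha)<k\varpi<\Theta(\beta)\}$, and no level can satisfy $\Theta(\alpha)>k\varpi>\Theta(\beta)$. In either case $N$ differs from $(\Theta(\beta)-\Theta(\alpha))/\varpi$ by at most $1$.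

**Step 3: strong and weak intervals.** Fix $\delta\in(0,1)$. In the rest of this section $C,c$ denote positive constants depending only on $\ell$; $C_\delta$ may depend on $\delta,\Gamma,\ell,z_0$; none depends on $n$. By the indicatrix formula and (30), $\int_0^\infty\#\{x\in[0,\ell]:4n^{-4}H(x)=\sigma\}\,d\sigma\le4\Gamma$. Using $\sigma=r^4\in[\delta^4,16\delta^4]$, there is $r=r_n\in[\delta,2\delta]$ such that $\{x\in(0,\ell):\rho=rn\}$ has $\kappa\le C_\delta$ points. They cut $(0,\ell)$ into at most $\kappa+1$ open intervals: *strong* ones, where $\rho>rn$, and *weak* ones, where $\rho<rn$. Let $N_I$ be the number of zeros of $y$ in $I$, and $N_{\rm str}=\sum_{I\text{ strong}}N_I$. On strong intervals $\int|f|\rho^{-2}\le(\delta n)^{-2}\ell^{1/2}\Gamma^{1/2}n^2\le C_\delta$. Integrating (31) and summing over the at most $\kappa+1$ strong intervals,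
$$\Big|\varpi N_{\rm str}-\int_{\rm strong}\rho\,dx\Big|\le C_\delta. \tag{32}$$
As all zeros are simple, $N_{\rm str}\le z(y)\le n+z_0$ by (21).

**Lemma 10.1.** For large $n$, $N_{\rm str}\ge n-C\delta n-C_\delta$.

*Proof.* For large $n$ choose an integer $M\ge1$ with $\mathsf m:=a_M=M\varpi/\ell\in[\frac{rn}4,\frac{rn}2]$, so $M\le C\delta n$. Write $\phi=\varphi_M$; by (12), $|\phi|\le\mathsf m$ and $|\phi'|\le\mathsf m^2/\sqrt2$. For $\lambda\in[\frac14,\frac12]$ let $w=y-\lambda\phi$. By (21) and Lemma 5.2, $z(w)\ge n$. We bound the number of zeros of $w$ in $(0,\ell)$ from above for a suitable $\lambda$.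

**Strong intervals: $w$ has at most $N_I+2$ zeros in $I$.** Here $y$ dominates $\lambda\phi$. We have $|\lambda\phi|\le\frac{\mathsf m}2\le\frac{rn}4$ and $|\lambda\phi'|\le\frac{\mathsf m^2}{2\sqrt2}<0.09(rn)^2$. Where $|y|\le\frac{rn}4$ on $I$, $2y'^2=\rho^4-y^4\ge\frac{255}{256}(rn)^4$, so $|y'|>0.7(rn)^2$. Zeros of $w$ in $I$ lie in $\{x\in I:|y|\le\frac{rn}4\}$. On each component of this set $y$ and $w$ are strictly monotone, so there is at most one zero of $w$. A component not reaching the ends of $I$ has $|y|=\frac{rn}4$ at both of its ends. It is not a single point, as $y'\ne0$. By strict monotonicity $y$ runs between $\pm\frac{rn}4$ and has a zero in it. At most two components reach the ends of $I$.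

**Weak intervals: reduction to a variation.** Here, also at the endpoints, $|y|\le rn\le4\mathsf m$ and $|y'|\le(rn)^2/\sqrt2\le C\mathsf m^2$. Let $Z_\phi$ be the set of the $M+1$ zeros (nodes) of $\phi$ in $[0,\ell]$, and let $q=y/\phi$ off the nodes; there $w=0$ iff $q=\lambda$. By the indicatrix formula,
$$\int_{1/4}^{1/2}\#\{x\text{ in weak intervals}:\ x\notin Z_\phi,\ q(x)=\lambda\}\,d\lambda\le V:=\int_{\text{weak},\ \frac14\le q\le\frac12}|q'|\,dx. \tag{33}$$

**(a) Away from the nodes.** At distance $\ge d_0:=\varpi/(4\mathsf m)$ from the nodes, $|\phi|\ge c\,\mathsf m$, so $|q'|\le|y'|/|\phi|+|y||\phi'|/\phi^2\le C\mathsf m$. This contributes at most $C\mathsf m\ell\le CM$ to $V$.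

**(b) Near the nodes.** Dividing by $\phi$ is dangerous here, and the equation for $y$ must be used. Consider a half-neighborhood $B=(\xi,\xi+d_0)$ of a node $\xi$ (left ones are treated by reflection) and a weak interval $I$ with $B\cap I=(\alpha,\beta)\ne\emptyset$; so $\xi\le\alpha$. Since $S$ is concave on $[0,\varpi/4]$ with slope at most $1$, on $B$ we have $c\,\mathsf m^2(x-\xi)\le|\phi|\le\mathsf m^2(x-\xi)$. With $W=y'\phi-y\phi'$ we have $q'=W/\phi^2$ and, by (30) and $\phi''=-\phi^3$,
$$W'=y\phi(\phi^2-y^2)+f\phi .$$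
Hence on $(\alpha,\beta)$, $|W'(x)|\le C\mathsf m^5(x-\xi)+\mathsf m^2(x-\xi)|f(x)|$, and $|W(\alpha)|\le|y'(\alpha)||\phi(\alpha)|+|y(\alpha)||\phi'(\alpha)|\le C\mathsf m^4(\alpha-\xi)+\mathsf m^2|y(\alpha)|$. Integrating from $\alpha$ to $x\in(\alpha,\beta)$, with Cauchy–Schwarz in the last term,
$$|W(x)|\le C\mathsf m^4(\alpha-\xi)+\mathsf m^2|y(\alpha)|+C\mathsf m^5(x-\xi)^2+\mathsf m^2(x-\xi)^{3/2}\|f\|_{L^2(B\cap I)} .$$
Dividing by $\phi^2\ge c^2\mathsf m^4(x-\xi)^2$,
$$|q'(x)|\le C\frac{\alpha-\xi}{(x-\xi)^2}+C\frac{\mathsf m^{-2}|y(\alpha)|}{(x-\xi)^2}+C\mathsf m+C\mathsf m^{-2}(x-\xi)^{-1/2}\|f\|_{L^2(B\cap I)}. \tag{34}$$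
If moreover $q(x)\in[\frac14,\frac12]$, then
$$|y(\alpha)|\le|y(x)|+C\mathsf m^2(x-\alpha)\le\tfrac12|\phi(x)|+C\mathsf m^2(x-\alpha)\le C_2\mathsf m^2(x-\xi).$$
So at all $x$ that matter, $x-\xi\ge\alpha-\xi$ and $x-\xi\ge|y(\alpha)|/(C_2\mathsf m^2)$. Since $\int_{x-\xi\ge\eta}(x-\xi)^{-2}dx=1/\eta$, each of the first two terms of (34) contributes at most $C$ to $V$ (a term with zero numerator contributes nothing). The third contributes $C\mathsf md_0\le C$, and the fourth at most $C\mathsf m^{-2}d_0^{1/2}\|f\|_{L^2(B\cap I)}\le C\mathsf m^{-5/2}\|f\|_{L^2(B\cap I)}$. So the pair $(B,I)$ contributes at most $C+C\mathsf m^{-5/2}\|f\|_{L^2(B\cap I)}$.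

**Summation.** There are $2M$ disjoint half-neighborhoods $B$ and at most $\kappa+1$ disjoint weak intervals $I$. The left end of a nonempty $B\cap I$ is the left end of $B$ or of $I$, and a given $B$ or $I$ can play this role for at most one pair. So there are at most $2M+\kappa+1$ pairs with nonempty intersection. The sets $B\cap I$ are disjoint, so by Cauchy–Schwarz
$$V\le C(M+\kappa+1)+C\mathsf m^{-5/2}(2M+\kappa+1)^{1/2}\|f\|_2\le C\delta n+C_\delta .$$
Here $M\le C\delta n$, $\mathsf m\ge\delta n/4$ and $\|f\|_2\le\Gamma^{1/2}n^2$, so the last term is at most $C_\delta n^{-5/2+1/2+2}=C_\delta$.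

**Conclusion of the count.** By (33) some $\lambda\in[\frac14,\frac12]$ makes the number in (33) at most $4V$. For this $\lambda$, adding the at most $M+1$ nodes and the $\kappa$ cut points,
$$n\le z(w)\le\sum_{I\text{ strong}}(N_I+2)+4V+(M+1)+\kappa\le N_{\rm str}+C\delta n+C_\delta.\qquad\square$$

**Step 4: passage to the limit.** Let $\alpha_n=\rho/n=(4p_n(t))^{1/4}$; then $\alpha_n\to a(t)$ in $L^4(0,\ell)$. On weak intervals $\alpha_n\le2\delta$. By (32), $N_{\rm str}\le n+z_0$ and Lemma 10.1,
$$\Big|\int_0^\ell\alpha_n\,dx-\varpi\Big|\le C\delta+\frac{C_\delta}n .$$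
Let $n\to\infty$ along the subsequence, then $\delta\to0$:
$$\int_0^\ell a(t,x)\,dx=\varpi\qquad\text{for a.e. }t\in(0,t_1). \tag{35}$$

## 11. A heat equation on the circle that contradicts (29)

**Step 1: the inequality (28) is an equality.** A subsolution whose integral is constant in time must be a solution. For $0\le\eta\in C_c^\infty(0,t_1)$, regarded as a test function on $Q$ independent of $x$, (28), (35) and evenness of $a$ give
$$\langle\nu,\eta\rangle=\int_Qa\,\eta'(t)\,dx\,dt=2\varpi\int_0^{t_1}\eta'\,dt=0 .$$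
Every $0\le\Psi\in C_c^\infty(Q)$ is dominated by such an $\eta$, so $0\le\langle\nu,\Psi\rangle\le\langle\nu,\eta\rangle=0$. Hence $\nu=0$, and
$$a_t=3a_{xx}\quad\text{in }\mathcal D'((0,t_1)\times\mathbb T). \tag{36}$$

**Step 2: analyticity.** Testing (36) with $\eta(t)e^{-i\pi kx/\ell}$, the $k$-th Fourier coefficient of $a$ is $c_ke^{-3(\pi k/\ell)^2t}$ for a.e. $t\in(0,t_1)$. At almost every $t'$ it is bounded in $k$, because $a(t')\in L^1(\mathbb T)$. So for $t>t'$ the coefficients are $O(e^{-3(\pi k/\ell)^2(t-t')})$. As $t'$ can be taken arbitrarily small, $a$ is (after modification on a null set) smooth on $Q$ and, for each $t$, real analytic in $x$. By (29) it vanishes for $|x|<x_0/2$. So $a\equiv0$, contradicting (35), since $\varpi>0$.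

**Step 3: end of the proof.** The assumption (18) is therefore false: $\bar s_n=1$ for some $n$, that is, $u_{1,\theta}\in\mathcal G$ for some $\theta\in\mathbb R^n$. This is Proposition 2, and Theorem 1 follows as shown in Section 1. So for every $L>0$, every $T>0$ and every $y^0\in H^1(0,L)$ with $y^0(0)=0$ there is $y\in Y_T$ satisfying (4), (5) and (6). $\blacksquare$
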